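\title{Multiplicative invariants, semigroup algebras, and roots of unity}

\begin{abstract}
A finite subgroup $G$ of $GL(n,\mathbb Z)$ acts on the Laurent polynomial ring in $n$ variables over a field $K$ by permuting the monomials. By a theorem of Lorenz, the ring of invariants is a semigroup algebra when $G$ is generated by reflections, and the converse has been conjectured. We show that the converse fails over every field that contains a root of unity other than $1$, in particular over every field of characteristic different from $2$, and that it holds over the remaining fields and over $\mathbb Z$. More precisely, we give a necessary and sufficient condition for the ring of invariants to be a semigroup algebra, in terms of the root system formed by the reflections in $G$ and the roots of unity in $K$, and we determine the smallest rank of a counterexample over each field.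
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $L\cong\mathbb Z^n$ be a lattice and $K$ a field. The group algebra $K[L]$ has a $K$-basis of monomials $x^m$ ($m\in L$) with $x^mx^{m'}=x^{m+m'}$; a choice of basis of $L$ identifies it with the Laurent polynomial ring $K[x_1^{\pm1},\dots,x_n^{\pm1}]$. A finite subgroup $G\le GL(L)\cong GL(n,\mathbb Z)$ acts on $K[L]$ by the $K$-algebra automorphisms $g(x^m)=x^{gm}$. This is a \emph{multiplicative action}, and $K[L]^G$ is its ring of invariants. An element $g\in GL(L)$ is a \emph{reflection} if $\operatorname{rank}(g-1)=1$, and $G$ is a \emph{reflection group} if it is generated by reflections; the trivial group counts as a reflection group. For a commutative monoid $M$, written additively, the monoid algebra $K[M]$ has a $K$-basis $t^m$ ($m\in M$) with $t^mt^{m'}=t^{m+m'}$; it is an \emph{affine semigroup algebra} if $M$ is finitely generated. When is $K[L]^G$ an affine semigroup algebra?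

A commutative $K$-algebra is a monoid algebra exactly when it has a $K$-basis that contains $1$ and is closed under multiplication. The ring $K[L]^G$ comes with a basis. An element $\sum c_mx^m$ is invariant if and only if $m\mapsto c_m$ is constant on $G$-orbits, so the \emph{orbit sums} $\sum_{m\in\mathcal O}x^m$, one for each orbit $\mathcal O\subset L$, form a basis. This holds over any commutative ring $k$ of coefficients, and therefore
\begin{equation}\label{eq:basechange}
k'\otimes_kk[L]^G=k'[L]^G\qquad\text{for every commutative $k$-algebra $k'$.}
\end{equation}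
The basis of orbit sums is rarely closed under multiplication, but it can sometimes be corrected. For $L=\mathbb Z$ and $G=\{\pm1\}$ the orbit sums are $1$ and $x^j+x^{-j}$ ($j\ge1$). Since $(x+x^{-1})^j$ equals $x^j+x^{-j}$ plus an integral combination of orbit sums of smaller index, the powers of $x+x^{-1}$ form another basis, and
\begin{equation}\label{eq:rankone}
K[x^{\pm1}]^{\{\pm1\}}=K[x+x^{-1}]\cong K[\mathbb N].
\end{equation}
For $S_n$ permuting the coordinates of $\mathbb Z^n$, an invariant becomes a symmetric polynomial after multiplication by a power of $x_1\cdots x_n$, so the ring of invariants is $K[e_1,\dots,e_{n-1},e_n^{\pm1}]\cong K[\mathbb N^{n-1}\oplus\mathbb Z]$, with $e_i$ the elementary symmetric polynomials. Both groups are reflection groups, and both examples are cases of the following result.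

\begin{theorem}[Lorenz \cite{Lorenz}]\label{thm:lorenz}
If $G$ is a finite reflection group on $L$, then some submonoid $M$ of $(\mathbb Z[L]^G,\cdot)$ is a $\mathbb Z$-basis of $\mathbb Z[L]^G$. Consequently $k[L]^G\cong k[M]$ for every commutative ring $k$.
\end{theorem}

The converse is posed in \cite{Source}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G\le GL(L)$ be finite. If $K[L]^G$ is an affine semigroup algebra, then $G$ is a reflection group.}
\medskip

The guess is a reasonable one. For a reflection group the orbits in $L$ are represented by the lattice points of a Weyl chamber; these form a monoid, and this monoid indexes a multiplicative basis (Proposition~\ref{prop:B}). For any other group $G$ the orbits are those of a further finite group acting on the chamber, and no monoid is in sight. Moreover, the conjecture does hold in rank at most $2$ (Corollary~\ref{cor:rank}) and with $\mathbb Z$ in place of $K$ (Corollary~\ref{cor:Z}). Over a field, however, the answer depends on the roots of unity. We say that the conjecture \emph{holds over $K$} if it holds for all $L$ and $G$, and we call $(L,G)$ a \emph{counterexample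 over $K$} if $K[L]^G$ is an affine semigroup algebra and $G$ is not a reflection group.

\begin{theorem}\label{thm:answer}
The conjecture holds over a field $K$ if and only if $K$ contains no root of unity other than $1$, that is, if and only if $\operatorname{char}K=2$ and $\mathbb F_2$ is algebraically closed in $K$.
\end{theorem}

So the conjecture fails over $\mathbb Q$, over $\mathbb C$, and over every field of characteristic other than $2$. The reason is that there is a second source of multiplicative bases. Let $R$ be the subgroup of $G$ generated by all its reflections, and take invariants in two stages, first under $R$ and then under $G/R$. The ring $K[L]^R$ may be a polynomial ring whose variables are permuted by $G/R$. If this permutation action can be diagonalized over $K$, then the invariant monomials in the new variables form a multiplicative basis of $K[L]^G$. Section~\ref{sec:counter} carries this out; it disproves the conjecture and can be read alone.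

The rest of the paper shows that nothing else can happen. Theorem~\ref{thm:criterion} is an exact criterion: $K[L]^G$ is a semigroup algebra if and only if $G/R$ is abelian with enough roots of unity in $K$ to diagonalize it, $G$ fixes the $R$-fixed vectors of $L$, and $G$ moves each fundamental weight of the root system of $R$ only by an element of $L$. Section~\ref{sec:criterion} states the criterion and proves that the conditions suffice. Section~\ref{sec:consequences} derives Theorem~\ref{thm:answer} and the corollaries. Section~\ref{sec:divisors} collects what is needed on divisors, and Section~\ref{sec:necessity} proves that the conditions are necessary.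

\medskip
\noindent\textbf{Conventions.} Monoids are commutative, and $\mathbb N=\{0,1,2,\dots\}$. A \emph{primitive $e$-th root of unity} in $K$ is an element of order $e$ of $K^*$; if one exists, then $\operatorname{char}K\nmid e$ and $X^e-1$ has $e$ distinct roots in $K$. We use that a finite abelian group of exponent dividing $e$, acting linearly on a finite-dimensional vector space over such a field, is diagonalizable: its elements commute and are annihilated by $X^e-1$. Finally, the word ``affine'' costs nothing. If $K[M]$ is generated as a $K$-algebra by $f_1,\dots,f_j$, then the finitely many elements of $M$ that occur in the $f_i$ generate a submonoid $M_0$ with $K[M_0]=K[M]$, so $M_0=M$. As $K[L]^G$ is a finitely generated $K$-algebra by Noether's theorem, any monoid $M$ with $K[L]^G\cong K[M]$ is finitely generated.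

\section{Counterexamples from signed permutations}\label{sec:counter}

Let $L=\mathbb Z^m$ with standard basis $e_1,\dots,e_m$, let $R_0=\{\pm1\}^m$ be the group of diagonal sign changes, and let $S_m$ act by permutation matrices. Put $\xi_i=x_i+x_i^{-1}$. The $R_0$-orbits in $\mathbb Z^m$ are the products of $\{\pm1\}$-orbits in $\mathbb Z$, so the orbit sums are the products of the one-variable orbit sums, and \eqref{eq:rankone} gives
\begin{equation}\label{eq:signs}
K[\mathbb Z^m]^{R_0}=K[\xi_1,\dots,\xi_m],
\end{equation}
a polynomial ring, on which $S_m$ acts by permuting the $\xi_i$. We enlarge $R_0$ by permutations that bring in no new reflection.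

\begin{lemma}\label{lem:signed}
Let $\varepsilon\in R_0$, and let $h\in S_m$ be neither the identity nor a transposition. Then $\operatorname{rank}(\varepsilon h-1)\ge2$.
\end{lemma}

\begin{proof}
Put $g=\varepsilon h$. For each cycle of $h$, of length $c$ say, $g$ preserves the span of the corresponding basis vectors. A vector in this span that is fixed by $g$ is determined by any one of its coordinates, because $g$ moves the coordinates cyclically up to sign. So $g-1$ has rank at least $c-1$ on this span. Summing over the cycles, $\operatorname{rank}(g-1)\ge\sum(c-1)$, and this sum is at least $2$ when $h$ has a cycle of length at least $3$ or two cycles of length $2$.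
\end{proof}

\begin{example}\label{ex:three}
Let $K$ contain a primitive cube root of unity $\zeta$, let $\sigma=(123)$, and let $G_0=\{\pm1\}^3\rtimes\langle\sigma\rangle$, a group of order $24$ acting on $\mathbb Z^3$. By Lemma~\ref{lem:signed} every reflection of $G_0$ lies in $R_0$, so $G_0$ is not a reflection group. The element $\sigma$ sends $\xi_1\mapsto\xi_2\mapsto\xi_3\mapsto\xi_1$. Put
\[
y_0=\xi_1+\xi_2+\xi_3,\qquad y_1=\xi_1+\zeta^2\xi_2+\zeta\xi_3,\qquad y_2=\xi_1+\zeta\xi_2+\zeta^2\xi_3 .
\]
Then $\sigma y_j=\zeta^jy_j$; for instance $\sigma y_1=\xi_2+\zeta^2\xi_3+\zeta\xi_1=\zeta y_1$. The three eigenvalues are distinct, so the $y_j$ are linearly independent and $K[\mathbb Z^3]^{R_0}=K[y_0,y_1,y_2]$. The monomial $y_0^ay_1^by_2^c$ is an eigenvector of $\sigma$ with eigenvalue $\zeta^{b+2c}=\zeta^{b-c}$. A polynomial in the $y_j$ is therefore invariant if and only if all its monomials satisfy $b\equiv c\pmod 3$, and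
\[
K[\mathbb Z^3]^{G_0}=K[y_0,y_1,y_2]^{\sigma}=K[y_0]\otimes K[y_1^3,\,y_1y_2,\,y_2^3]
\]
is the algebra of the monoid $\{(a,b,c)\in\mathbb N^3:b\equiv c\bmod 3\}$.
\end{example}

The same computation works for every prime.

\begin{theorem}\label{thm:counter}
Let $\ell$ be a prime and let $K$ contain a primitive $\ell$-th root of unity $\zeta$. Let $\sigma\in S_m$ have order $\ell$ and not be a transposition, and let $G=\{\pm1\}^m\rtimes\langle\sigma\rangle\le GL(m,\mathbb Z)$ act on $L=\mathbb Z^m$. Then $K[L]^G$ is an affine semigroup algebra, but $G$ is not generated by reflections.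
\end{theorem}

\begin{proof}
The permutation $\sigma$ is diagonalizable on $\sum_iK\xi_i$. Let $y_1,\dots,y_m$ be a basis of this space with $\sigma y_j=\zeta^{a_j}y_j$. By \eqref{eq:signs}, $K[L]^{R_0}=K[y_1,\dots,y_m]$, and the monomial $y^b$ ($b\in\mathbb N^m$) is an eigenvector of $\sigma$ with eigenvalue $\zeta^{\sum a_jb_j}$. Since $R_0$ is normal in $G$,
\[
K[L]^G=K[y_1,\dots,y_m]^\sigma=\bigoplus_{b\in M}Ky^b,\qquad M=\Big\{b\in\mathbb N^m:\sum_ja_jb_j\equiv0\bmod\ell\Big\}.
\]
So $K[L]^G\cong K[M]$, and $M$ is generated by the vectors $\ell e_j$ together with the finitely many elements of $M$ whose entries are less than $\ell$.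

As $\ell$ is prime, every power $\sigma^k\ne1$ has the cycle type of $\sigma$, so it is not a transposition. By Lemma~\ref{lem:signed} all reflections of $G$ lie in the proper subgroup $R_0$.
\end{proof}

\begin{example}\label{ex:four}
Let $\operatorname{char}K\ne2$, so that $\zeta=-1$ is a primitive second root of unity. Take $m=4$ and $\sigma=(12)(34)$, so $|G|=32$. The elements $\xi_1+\xi_2$ and $\xi_3+\xi_4$ are fixed by $\sigma$, while $u=\xi_1-\xi_2$ and $v=\xi_3-\xi_4$ change sign. Hence
\[
K[\mathbb Z^4]^G=K[\xi_1+\xi_2,\ \xi_3+\xi_4]\otimes K[u^2,uv,v^2].
\]
\end{example}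

If $K$ contains a root of unity other than $1$, then a suitable power of it is a primitive $\ell$-th root of unity for some prime $\ell$. Theorem~\ref{thm:counter} applies with an $\ell$-cycle in $S_\ell$ if $\ell\ge3$ and with $(12)(34)\in S_4$ if $\ell=2$. Thus the conjecture fails over every such field.

\section{The criterion}\label{sec:criterion}

From now on $G\le GL(L)$ is an arbitrary finite subgroup, and $R$ is the subgroup generated by all reflections in $G$. Conjugates of reflections are reflections, so $R$ is normal in $G$. To repeat the construction of Section~\ref{sec:counter} we need the analogue of the generators $\xi_i$ for $K[L]^R$, and these come from a root system.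

\subsection{The root system of $G$}

Recall that a \emph{reduced root system} in a finite-dimensional $\mathbb Q$-vector space $V$ is a finite spanning set $\Phi\subset V\setminus\{0\}$, with a linear form $\alpha^\vee$ for each $\alpha\in\Phi$, such that $\langle\alpha,\alpha^\vee\rangle=2$, the map $s_\alpha(v)=v-\langle v,\alpha^\vee\rangle\alpha$ preserves $\Phi$, all numbers $\langle\beta,\alpha^\vee\rangle$ ($\alpha,\beta\in\Phi$) are integers, and $\Phi\cap\mathbb Q\alpha=\{\pm\alpha\}$. The $s_\alpha$ generate the Weyl group $W$. A \emph{base} is a basis $\alpha_1,\dots,\alpha_r$ of $V$ contained in $\Phi$ such that every root is an integral combination of the $\alpha_i$ with coefficients of one sign. Bases exist, and $W$ permutes them simply transitively. The forms $\alpha_1^\vee,\dots,\alpha_r^\vee$ are a basis of the dual space, and every $\alpha^\vee$ is an integral combination of them. The \emph{fundamental weights} $\omega_i\in V$ are defined by $\langle\omega_i,\alpha_j^\vee\rangle=\delta_{ij}$; they form a basis of the \emph{weight lattice} $\Lambda=\{v\in V:\langle v,\alpha^\vee\rangle\in\mathbb Z\text{ for all }\alpha\in\Phi\}$,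 which contains $\mathbb Z\Phi$ with finite index. The formula for $s_\alpha$ shows that $W$ acts trivially on $\Lambda/\mathbb Z\Phi$.

Fix a $G$-invariant positive definite inner product on $L_{\mathbb Q}=\mathbb Q\otimes L$, obtained by averaging. Let $s\in G$ be a reflection. It has finite order, so it is diagonalizable over $\mathbb C$, with eigenvalue $1$ of multiplicity $n-1$; the remaining eigenvalue is $\det s=\pm1$ and differs from $1$. Hence $s$ acts as $-1$ on the line $(1-s)L_{\mathbb Q}$ and fixes the orthogonal hyperplane. The subgroup $(1-s)L$ of $L$ has rank one. Let $\alpha_s$ be a generator, unique up to sign, and define $\alpha_s^\vee$ by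
\[
s(m)=m-\langle m,\alpha_s^\vee\rangle\,\alpha_s\qquad(m\in L).
\]
Because $\alpha_s$ generates $(1-s)L$, the homomorphism
\begin{equation}\label{eq:onto}
\alpha_s^\vee\colon L\to\mathbb Z\quad\text{is surjective,}
\end{equation}
and $s\alpha_s=-\alpha_s$ gives $\langle\alpha_s,\alpha_s^\vee\rangle=2$. Put $(-\alpha_s)^\vee=-\alpha_s^\vee$, let $\Phi\subset L$ be the set of all $\pm\alpha_s$, and let $V=\mathbb Q\Phi$.

Then $\Phi$ is a reduced root system in $V$. Indeed $g(1-s)L=(1-gsg^{-1})L$ for $g\in G$, so $G$ permutes $\Phi$, with $(g\alpha)^\vee=\alpha^\vee\circ g^{-1}$. The pairings $\langle\beta,\alpha^\vee\rangle$ are integers because $\beta\in L$. If $\alpha_s$ and $\alpha_{s'}$ are proportional, then $s$ and $s'$ are orthogonal reflections with the same $(-1)$-line, so $s=s'$ and $\alpha_{s'}=\pm\alpha_s$. The fixed space $L_{\mathbb Q}^R=\mathbb Q\otimes L^R$ is the intersection of the hyperplanes $\ker\alpha^\vee=\alpha^\perp$, which is $V^\perp$. Thus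
\[
L_{\mathbb Q}=L_{\mathbb Q}^R\oplus V,
\]
both summands are $G$-stable, the forms $\alpha^\vee$ vanish on the first, and $R$ acts faithfully on the second as the Weyl group of $\Phi$.

Fix a base $\alpha_1,\dots,\alpha_r$, with fundamental weights $\omega_1,\dots,\omega_r\in V$ and weight lattice $\Lambda$, and let $\Gamma\le G$ be the stabilizer of the set $\{\alpha_1,\dots,\alpha_r\}$. An element of $G$ carries a base to a base, and $R$ is simply transitive on bases, so $G=R\rtimes\Gamma$. For $\gamma\in\Gamma$ write $\gamma\alpha_i=\alpha_{\gamma i}$. Then $\alpha_{\gamma i}^\vee=\alpha_i^\vee\circ\gamma^{-1}$, and hence $\gamma\omega_i=\omega_{\gamma i}$. None of these data depends on $K$.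

\begin{theorem}\label{thm:criterion}
For a field $K$ and a finite subgroup $G\le GL(L)$ the following are equivalent.
\begin{itemize}
\item[(i)] $K[L]^G\cong K[M]$ as $K$-algebras, for some commutative monoid $M$.
\item[(ii)] The following three conditions hold.
\begin{itemize}
\item[(a)] $\Gamma\cong G/R$ is abelian, and $K$ contains a primitive $e$-th root of unity, where $e$ is the exponent of $\Gamma$ (so $\operatorname{char}K\nmid|\Gamma|$).
\item[(b)] $\Gamma$ acts trivially on $L^R$.
\item[(c)] $\omega_i-\omega_{\gamma i}\in L$ for all $i$ and all $\gamma\in\Gamma$.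
\end{itemize}
\end{itemize}
\end{theorem}

Condition (c) does not depend on the base: it is equivalent to $(g-1)\Lambda\subset L$ for all $g\in G$, since $(\rho-1)\Lambda\subset\mathbb Z\Phi\subset L$ for $\rho\in R$ and $\rho\gamma-1=\rho(\gamma-1)+(\rho-1)$.

\begin{example}\label{ex:conditions}
Each of the three conditions can fail while the other two hold.

(a) Let $H\le S_m$ contain no transposition and let $G=\{\pm1\}^m\rtimes H$ act on $\mathbb Z^m$. By Lemma~\ref{lem:signed} the reflections are the sign changes $s_i$ of a single coordinate, and $(1-s_i)\mathbb Z^m=2\mathbb Ze_i$. So $\alpha_i=2e_i$, the form $\alpha_i^\vee$ is the $i$-th coordinate, $\omega_i=e_i$, $\Gamma=H$ and $L^R=0$. Conditions (b) and (c) hold, and (a) decides. The ring $\mathbb Q[\mathbb Z^3]^{G_0}$, with $G_0$ as in Example~\ref{ex:three}, is not a semigroup algebra, and for the nonabelian group $H=A_4\le S_4$ the invariants are not a semigroup algebra over any field.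

(b) Let $G=\{\pm1\}$ act on $L=\mathbb Z^2$ and let $\operatorname{char}K\ne2$. Then $R=1$, $\Phi=\emptyset$, $\Gamma=G$, and only (b) fails.

(c) Let $G_0$ act on $L=\{a\in\mathbb Z^3:a_1\equiv a_2\equiv a_3\bmod2\}$, and let $K$ contain a primitive cube root of unity. Each coordinate maps $L$ onto $\mathbb Z$, so again $(1-s_i)L=2\mathbb Ze_i$ and $\omega_i=e_i$. Now $e_1-e_2\notin L$, and only (c) fails.
\end{example}

The roots $\alpha_s$ need not be primitive vectors of $L$, as part (a) shows. The normalization \eqref{eq:onto} cannot be traded for primitivity: with $e_i$ as roots in part (a) the fundamental weights would be $e_i/2$, and (c) would wrongly exclude Example~\ref{ex:three}.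

\subsection{The invariants of $R$}

Let $\xi_i\in K[\Lambda]$ be the orbit sum of $R\omega_i$. By \cite[\S3.4, Theorem~1]{BourbakiLie},
\begin{equation}\label{eq:bourbaki}
K[\Lambda]^R=K[\xi_1,\dots,\xi_r]\quad\text{is a polynomial ring in }\xi_1,\dots,\xi_r .
\end{equation}
For a root system of rank one this is \eqref{eq:rankone}. The weight lattice need not be comparable with $L$, so we embed both in a common lattice and recover $K[L]$ from a grading. Let $p$ and $\pi$ be the projections of $L_{\mathbb Q}$ onto $L_{\mathbb Q}^R$ and $V$, and put
\[
P=p(L),\qquad\Lambda'=P\oplus\Lambda,\qquad D=\Lambda'/L .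
\]
Here $L\subset\Lambda'$ because $\langle\pi(m),\alpha^\vee\rangle=\langle m,\alpha^\vee\rangle\in\mathbb Z$ for $m\in L$, and $D$ is finite because both lattices span $L_{\mathbb Q}$. The projections commute with $G$, so $G$ acts on $P$, $\Lambda$, $\Lambda'$ and $D$. The ring $K[\Lambda']$ is $D$-graded, with $x^\lambda$ in degree $[\lambda]=\lambda+L$, and its part of degree $0$ is $K[L]$. The group $R$ acts trivially on $P$ and on $\Lambda/\mathbb Z\Phi$, and $\mathbb Z\Phi\subset L$; so $R$ acts trivially on $D$ and preserves each graded piece. In particular $\xi_i$ is homogeneous of degree $[\omega_i]$. Since $R$ is normal, $\gamma(R\omega_i)=R\omega_{\gamma i}$, that is, $\gamma\xi_i=\xi_{\gamma i}$ for $\gamma\in\Gamma$. From \eqref{eq:bourbaki},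
\begin{equation}\label{eq:big}
K[\Lambda']^R=K[P][\xi_1,\dots,\xi_r],\qquad K[L]^R=\text{the part of degree $0$ of }K[\Lambda']^R .
\end{equation}
This yields the monoid structure of Lorenz's theorem in explicit form.

\begin{proposition}\label{prop:B}
Let $L_+=\{m\in L:\langle m,\alpha_i^\vee\rangle\ge0\text{ for all }i\}$. The elements
\[
\varepsilon_m=x^{p(m)}\prod_{i=1}^r\xi_i^{\langle m,\alpha_i^\vee\rangle}\qquad(m\in L_+)
\]
form a $K$-basis of $K[L]^R$, with $\varepsilon_m\varepsilon_{m'}=\varepsilon_{m+m'}$ and $\gamma\varepsilon_m=\varepsilon_{\gamma m}$ for $\gamma\in\Gamma$. Thus $K[L]^R\cong K[L_+]$.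
\end{proposition}

\begin{proof}
The elements $x^q\xi^a$ ($q\in P$, $a\in\mathbb N^r$) form a basis of $K[\Lambda']^R$, and $x^q\xi^a$ is homogeneous of degree $[m]$ with $m=q+\sum a_i\omega_i$. By \eqref{eq:big}, those with $m\in L$ form a basis of $K[L]^R$. As $q=p(m)$ and $a_i=\langle m,\alpha_i^\vee\rangle$, these are the $\varepsilon_m$ with $m\in L_+$. The exponents are additive in $m$. The last formula follows from $\gamma p(m)=p(\gamma m)$, $\gamma\xi_i=\xi_{\gamma i}$ and $\langle m,\alpha_i^\vee\rangle=\langle\gamma m,\alpha_{\gamma i}^\vee\rangle$.
\end{proof}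

\subsection{The conditions are sufficient}

We want to replace the $\xi_i$ by eigenvectors of $\Gamma$, as in Theorem~\ref{thm:counter}. Condition (a) makes this possible, condition (c) lets us do it without destroying the $D$-grading, and condition (b) makes the remaining factors $x^q$ eigenvectors as well.

\begin{proof}[Proof of {\rm(ii)}$\Rightarrow${\rm(i)} in Theorem~\ref{thm:criterion}]
For $\delta\in D$ let $W_\delta$ be the span of those $\xi_i$ with $[\omega_i]=\delta$. By (c), $[\omega_{\gamma i}]=[\omega_i]$, so $W_\delta$ is $\Gamma$-stable, and by (a) it has a basis of $\Gamma$-eigenvectors. Together these bases give a basis $y_1,\dots,y_r$ of $\sum_iK\xi_i$ in which $y_j$ is homogeneous of some degree $\delta_j\in D$ and $\gamma y_j=\chi_j(\gamma)y_j$ for a character $\chi_j\colon\Gamma\to K^*$. Then $K[\Lambda']^R=K[P][y_1,\dots,y_r]$ has the basis $x^qy^a$ ($q\in P$, $a\in\mathbb N^r$). By (b), $\Gamma$ acts trivially on $L_{\mathbb Q}^R\supset P$. So $x^qy^a$ is homogeneous of degree $[q]+\sum a_j\delta_j$ and is an eigenvector with character $\prod\chi_j^{a_j}$. Taking the part of degree $0$ and then the $\Gamma$-invariants,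 we get $K[L]^G=\bigoplus_{(q,a)\in M}Kx^qy^a$ with
\[
M=\Big\{(q,a)\in P\times\mathbb N^r:\ [q]+\sum_ja_j\delta_j=0\text{ in }D,\ \ \prod_j\chi_j^{a_j}=1\Big\},
\]
a submonoid of $P\times\mathbb N^r$. Hence $K[L]^G\cong K[M]$.
\end{proof}

\section{Consequences of the criterion}\label{sec:consequences}

We draw the consequences of Theorem~\ref{thm:criterion} before proving its harder half.

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
If $K$ contains a root of unity other than $1$, the conjecture fails over $K$ by the last paragraph of Section~\ref{sec:counter}. If it contains none and $K[L]^G$ is a semigroup algebra, then condition (a) forces $e=1$, so $\Gamma=1$ and $G=R$. For the second equivalence: if $\operatorname{char}K\ne2$, then $-1\ne1$ is a root of unity. If $\operatorname{char}K=2$, then the roots of unity in $K$ are the nonzero elements algebraic over $\mathbb F_2$, since such an element lies in a finite subfield.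
\end{proof}

Because $\mathbb F_2$ is a quotient of $\mathbb Z$, the converse of Theorem~\ref{thm:lorenz} in its integral form follows.

\begin{corollary}\label{cor:Z}
For a finite subgroup $G\le GL(L)$ the following are equivalent.
\begin{itemize}
\item[(1)] $G$ is a reflection group.
\item[(2)] Some submonoid of $(\mathbb Z[L]^G,\cdot)$ is a $\mathbb Z$-basis of $\mathbb Z[L]^G$.
\item[(3)] $\mathbb Z[L]^G\cong\mathbb Z[M]$ as rings, for some commutative monoid $M$.
\item[(4)] $K[L]^G$ is a semigroup algebra over $K$ for every field $K$.
\item[(5)] $\mathbb F_2[L]^G$ is a semigroup algebra over $\mathbb F_2$.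
\end{itemize}
\end{corollary}

\begin{proof}
Theorem~\ref{thm:lorenz} gives (1)$\Rightarrow$(2) and (1)$\Rightarrow$(4). The implications (2)$\Rightarrow$(3) and (4)$\Rightarrow$(5) are immediate. If (3) holds, then $\mathbb F_2[L]^G=\mathbb F_2\otimes\mathbb Z[L]^G\cong\mathbb F_2[M]$ by \eqref{eq:basechange}, which is (5). Finally (5)$\Rightarrow$(1) by Theorem~\ref{thm:answer}, as $\mathbb F_2^*=\{1\}$.
\end{proof}

\begin{corollary}\label{cor:rank}
Let $n=\operatorname{rank}L$.
\begin{itemize}
\item[(1)] The conjecture holds over every field if $n\le2$.
\item[(2)] For $n=3$, counterexamples over $K$ exist if and only if $K$ contains a primitive cube root of unity. In that case they are exactly, up to conjugacy in $GL(3,\mathbb Z)$, the two actions of the group $G_0=\{\pm1\}^3\rtimes\langle(123)\rangle$ of order $24$ on $\mathbb Z^3$ and on $\{a\in\mathbb Z^3:\sum a_i\text{ even}\}$.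
\item[(3)] The smallest rank of a counterexample over $K$ is $3$ if $K$ contains a primitive cube root of unity; it is $4$ if not and $\operatorname{char}K\ne2$; and if $\operatorname{char}K=2$ and $K$ contains a root of unity other than $1$, it is the least prime $\ell$ such that $K$ contains a primitive $\ell$-th root of unity.
\end{itemize}
\end{corollary}

\begin{proof}
Let $(L,G)$ be a counterexample over $K$, so $\Gamma\ne1$ and (a), (b), (c) hold. By (b), $\Gamma$ acts trivially on $L_{\mathbb Q}^R$. It permutes the basis $\omega_1,\dots,\omega_r$ of $V$, so it embeds in $S_r$, and $\operatorname{rank}(\gamma-1)=r-c(\gamma)$, where $c(\gamma)$ is the number of cycles of $\gamma$, fixed points included. An element $\gamma\ne1$ of $\Gamma$ is not in $R$, so it is not a reflection and $r-c(\gamma)\ge2$. Hence $n\ge r\ge3$, which proves (1).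

(2) Let $n=3$. Then $r=3$, $L^R=0$, $L\subset\Lambda'=\Lambda$, and every $\gamma\ne1$ is a $3$-cycle. So $\Gamma$ has order $3$, and $K$ contains a primitive cube root of unity by (a). The group $\Gamma$ permutes $\alpha_1,\alpha_2,\alpha_3$ cyclically and preserves the inner product, so these roots have a common squared length $\lambda$ and a common inner product $\mu$ for distinct indices. Here $2\mu/\lambda=\langle\alpha_i,\alpha_j^\vee\rangle$ is an integer, and it is at most $0$ for distinct elements of a base. From $0<|\alpha_1+\alpha_2+\alpha_3|^2=3\lambda+6\mu$ we get $2\mu/\lambda>-1$, so $\mu=0$. Therefore $\langle\alpha_i,\alpha_j^\vee\rangle=2\delta_{ij}$, which means $\alpha_i=2\omega_i$. The reflection $s_{\alpha_i}$ changes the sign of $\omega_i$ and fixes the other two weights. These three reflections generate a group that permutes the eight bases $\{\pm\alpha_1,\pm\alpha_2,\pm\alpha_3\}$ transitively; as every root is an integral combination with coefficients of one sign for each of these sets, $\Phi=\{\pm\alpha_i\}$, and $R$ is the group of all sign changes. In the basis $\omega_1,\omega_2,\omega_3$ the group $G$ is therefore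 $G_0$. The lattice $L$ contains the roots $2\omega_i$ and, by (c), all $\omega_i-\omega_j$. These generate the sublattice $\{\sum a_i\omega_i:\sum a_i\text{ even}\}$, of index $2$ in $\Lambda$. So $L$ is this sublattice or $\Lambda$.

Conversely, let $L$ be one of the two lattices in the statement. Ranks can be computed over $\mathbb Q$, so by Lemma~\ref{lem:signed} the reflections in $G_0$ are the three sign changes $s_i$ of a single coordinate. Each coordinate maps $L$ onto $\mathbb Z$, so $(1-s_i)L=2\mathbb Ze_i$, $\omega_i=e_i$ and $\Gamma=\langle(123)\rangle$. Condition (b) is empty, (c) holds because $e_i-e_j\in L$, and (a) holds when $K$ contains a primitive cube root of unity. The two actions are not conjugate, because the index $[\Lambda:L]$, which depends only on the pair $(L,G)$, is $1$ for one and $2$ for the other.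

(3) The first case follows from (1) and (2), and the second from (1), (2) and Example~\ref{ex:four}. In the third case, $\Gamma$ contains an element of some prime order $\ell'$ dividing $e$. By (a), $K$ contains a primitive $\ell'$-th root of unity, so $\ell'\ge\ell$, and $S_r$ contains an element of prime order $\ell'$ only if $r\ge\ell'$. Hence $n\ge\ell$. As $\operatorname{char}K=2$ we have $\ell\ge3$, and Theorem~\ref{thm:counter} with an $\ell$-cycle gives a counterexample of rank $\ell$.
\end{proof}

\section{Divisors on quotients and on monoid algebras}\label{sec:divisors}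

An isomorphism $K[L]^G\cong K[M]$ need have no visible relation to the monomials $x^m$. To extract information from it we use objects that are intrinsic to the ring, namely divisors, and compute them on both sides.

Let $A$ be a Noetherian normal domain. For each height-one prime $\mathfrak q$ the ring $A_{\mathfrak q}$ is a discrete valuation ring, with valuation $\operatorname{val}_{\mathfrak q}$, and $A=\bigcap_{\mathfrak q}A_{\mathfrak q}$. A \emph{divisor} is a finite formal sum $E=\sum n_{\mathfrak q}\mathfrak q$ with $n_{\mathfrak q}\in\mathbb Z$. Each $f\in\operatorname{Frac}(A)^*$ has a divisor $\operatorname{div}f=\sum\operatorname{val}_{\mathfrak q}(f)\mathfrak q$, which vanishes exactly when $f\in A^*$. The \emph{class group} $\operatorname{Cl}(A)$ is the group of divisors modulo these principal divisors. Put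
\[
I(E)=\{f\in\operatorname{Frac}A:\operatorname{val}_{\mathfrak q}(f)\ge n_{\mathfrak q}\text{ for all }\mathfrak q\};
\]
then $I(\operatorname{div}h+E)=h\,I(E)$. We also use that in an integral extension of domains $A\subset C$ with $A$ normal, a prime of $C$ and its contraction to $A$ have the same height, by going-down and incomparability. By $k(\mathfrak q)$ we denote the fraction field of $A/\mathfrak q$.

\begin{lemma}\label{lem:quot}
Let $C$ be a normal domain, finitely generated over $K$, and $H$ a finite group of $K$-automorphisms of $C$.
\begin{itemize}
\item[(1)] $C^H$ is a normal domain, finitely generated over $K$; $C$ is a finite $C^H$-module; and $\operatorname{Frac}C/\operatorname{Frac}C^H$ is Galois with group $H$.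
\item[(2)] $H$ is transitive on the primes $\mathfrak P$ of $C$ over a given prime $\mathfrak q$ of $C^H$, and $\operatorname{Stab}_H(\mathfrak P)\to\operatorname{Aut}(k(\mathfrak P)/k(\mathfrak q))$ is surjective.
\item[(3)] If $C$ is factorial, then $\operatorname{Cl}(C^H)$ is a torsion group.
\end{itemize}
\end{lemma}

\begin{proof}
(1) The finiteness statements are Noether's theorem. Every element of $\operatorname{Frac}C$ can be written with the invariant denominator $\prod_hhb$ in place of $b$, so $(\operatorname{Frac}C)^H=\operatorname{Frac}C^H$, and the extension is Galois with group $H$ by Artin's theorem. An element of $\operatorname{Frac}C^H$ that is integral over $C^H$ lies in $C$ and is invariant. Part (2) is \cite[\S2.2, Theorem~2]{BourbakiCA}.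

(3) Let $\mathfrak q$ be a height-one prime of $C^H$. A prime of $C$ over it has height one, so it is principal, say $(f)$. Put $f_0=\prod_hhf\in\mathfrak q$. If a height-one prime $\mathfrak q'$ of $C^H$ contains $f_0$, then a prime $\mathfrak P'$ over $\mathfrak q'$ contains some $hf$ and has height one, so $\mathfrak P'=(hf)$ and $\mathfrak q'=(hf)\cap C^H=\mathfrak q$. Hence $\operatorname{div}f_0$ is a positive multiple of $\mathfrak q$.
\end{proof}

The lemma applies to $C=K[L]$, which is factorial, has units $K^*x^L$, and has a fraction field $K(L)$ in which $K$ is algebraically closed, as it is purely transcendental over $K$.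

\begin{proposition}\label{prop:monoid}
Let $M$ be a finitely generated monoid such that $A=K[M]$ is a normal domain.
\begin{itemize}
\item[(1)] $M$ embeds in its group of differences $\operatorname{gp}M$, which is free abelian of finite rank. Inverting the monomials in $A$ gives the Laurent polynomial ring $K[\operatorname{gp}M]$.
\item[(2)] There are surjective homomorphisms $v_1,\dots,v_d\colon\operatorname{gp}M\to\mathbb Z$ ($d\ge0$) and elements $m_0,m_1,\dots,m_d\in M$ such that $M=\{g\in\operatorname{gp}M:v_i(g)\ge0\text{ for all }i\}$, $v_i(m_i)=0$, and $v_i(m_j)>0$ for $1\le i\le d$, $0\le j\le d$, $i\ne j$.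
\end{itemize}
Let $v=(v_1,\dots,v_d)$ be any system as in {\rm(2)}, and let $\mathfrak p_i$ be the span of the $t^m$ with $m\in M$, $v_i(m)>0$.
\begin{itemize}
\item[(3)] The $\mathfrak p_i$ are distinct height-one primes, and $\operatorname{val}_{\mathfrak p_i}$ of a nonzero element of $K[\operatorname{gp}M]$ is the minimum of $v_i$ on the exponents that occur in it.
\item[(4)] The $\mathfrak p_i$ are exactly the height-one primes that contain a monomial; we call them the \emph{monomial primes}.
\item[(5)] $\operatorname{div}t^g=\sum v_i(g)\mathfrak p_i$ for $g\in\operatorname{gp}M$, and every $f\in\operatorname{Frac}(A)^*$ whose divisor is supported on the monomial primes lies in $K^*t^{\operatorname{gp}M}$.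
\item[(6)] Every divisor has the form $\operatorname{div}h+\sum b_i\mathfrak p_i$, and $\operatorname{Cl}(A)\cong\mathbb Z^d/v(\operatorname{gp}M)$.
\item[(7)] For $b\in\mathbb Z^d$, the module $I(b):=I(\sum b_i\mathfrak p_i)$ is the span of the $t^g$ with $g\in\operatorname{gp}M$ and $v_i(g)\ge b_i$ for all $i$.
\end{itemize}
\end{proposition}

\begin{proof}
(1) If $c+a=c+b$ in $M$, then $t^c(t^a-t^b)=0$, so $a=b$. Thus $M$ is cancellative and embeds in $\operatorname{gp}M$, and $K[\operatorname{gp}M]$ is the localization of $A$ at the monomials, hence a domain. An element $g$ of finite order $j>1$ would give the zero divisors $(t^g-1)(1+t^g+\dots+t^{(j-1)g})=0$. So the finitely generated group $\operatorname{gp}M$ is free.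

(2) If $g\in\operatorname{gp}M$ and $jg\in M$ with $j\ge1$, then $t^g\in\operatorname{Frac}A$ is integral over $A$, so $t^g\in A$ and $g\in M$. Let $C$ be the convex cone generated by $M$ in $\mathbb R\otimes\operatorname{gp}M$. It is a rational polyhedral cone with nonempty interior, so it is cut out by inequalities $v_i\ge0$, one for each facet, where $v_i$ is the rational linear form vanishing on the $i$-th facet, scaled so that $v_i(\operatorname{gp}M)=\mathbb Z$. A lattice point of $C$ lies in the cone spanned by some linearly independent generators of $M$, necessarily with rational coefficients, so a positive multiple of it lies in $M$. Hence $M=C\cap\operatorname{gp}M$. Let $m_0$ be a lattice point in the interior of $C$ and $m_i$ one in the relative interior of the $i$-th facet.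

(3) The quotient $A/\mathfrak p_i$ is isomorphic to the subring $K[M\cap\ker v_i]$ of $A$, so $\mathfrak p_i$ is prime, and $t^{m_i}$ lies in $\mathfrak p_j$ exactly for $j\ne i$. If $v_i(g)\ge0$, then $g+jm_i\in M$ for large $j$. So inverting $t^{m_i}$ turns $A$ into $K[\{v_i\ge0\}]=K[\ker v_i][y]$, where $y=t^{g_0}$ for some $g_0$ with $v_i(g_0)=1$, and turns $\mathfrak p_i$ into $(y)$. Thus $A_{\mathfrak p_i}$ is the localization of $K[\ker v_i][y]$ at $(y)$, and its valuation is the order of vanishing in $y$. Surjectivity of $v_i$ is used here.

(4) Each $\mathfrak p_i$ contains $t^{m_0}$. Let $\mathfrak q$ be a height-one prime containing $t^m$. If $v_i(m')>0$ for all $i$, then $jm'-m\in M$ for large $j$, so $(t^{m'})^j\in\mathfrak q$ and $t^{m'}\in\mathfrak q$. For $d=0$ this applies to $m'=0$ and is absurd, so no such $\mathfrak q$ exists. For $d\ge1$ it says $\bigcap_i\mathfrak p_i\subset\mathfrak q$; hence $\mathfrak p_i\subset\mathfrak q$ for some $i$, with equality since both have height one.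

By (1) and (4), the height-one primes $\mathfrak q$ of $A$ other than the $\mathfrak p_i$ correspond to the height-one primes of the factorial ring $K[\operatorname{gp}M]$, with the same local rings.

(5) Monomials are units at these $\mathfrak q$, and (3) gives their values at the $\mathfrak p_i$. If $\operatorname{div}f$ is supported on the $\mathfrak p_i$, then $f$ has divisor $0$ on $K[\operatorname{gp}M]$ and is a unit there.

(6) If $f$ generates $\mathfrak qK[\operatorname{gp}M]$, then $\operatorname{div}f-\mathfrak q$ is supported on the $\mathfrak p_i$. This gives the first claim and a surjection $\mathbb Z^d\to\operatorname{Cl}(A)$, whose kernel is $v(\operatorname{gp}M)$ by (5).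

(7) The conditions $\operatorname{val}_{\mathfrak q}(f)\ge0$ at the nonmonomial primes say that $f\in K[\operatorname{gp}M]$. Then apply (3).
\end{proof}

\section{The conditions are necessary}\label{sec:necessity}

Throughout this section
\[
A=K[L]^G,\qquad B=K[L]^R .
\]
By Lemma~\ref{lem:quot} these are normal domains of dimension $n$, and $\operatorname{Frac}B/\operatorname{Frac}A=K(L)^R/K(L)^G$ is Galois with group $G/R\cong\Gamma$. So $\Gamma$ acts faithfully on $B$, with $B^\Gamma=A$. If $\Gamma=1$ there is nothing to prove, so we assume $\Gamma\ne1$; then $n\ge1$. We assume (i) and identify $A$ with $K[M]$, so that $A$ has a basis of monomials $t^m$, with the notation of Proposition~\ref{prop:monoid}. By \eqref{eq:basechange}, for any field $k\supseteq K$ we have $k[L]^G=k[M]$ with the same monomials, so the hypothesis is inherited by $k$.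

The plan is to reverse the proof of sufficiency. Since $R$ contains all reflections, $B$ is unramified over $A$ in codimension one. From this we show that $\Gamma$ is abelian of order invertible in $K$, that $B$ splits into eigenmodules each of which is a monomial module over $A$, and that these assemble to a second monomial basis of $B$, consisting of $\Gamma$-eigenvectors. Comparing it with the basis $\varepsilon_m$ gives (b) and (c).

\subsection{No ramification in codimension one}

A finite algebra $C$ over a Noetherian ring $S$ is \emph{\'etale} if it is flat and each fiber $C\otimes_Sk(\mathfrak p)$ is a finite product of finite separable field extensions of $k(\mathfrak p)$. This property is stable under base change and passes to direct factors. A finite \'etale algebra over a discrete valuation ring is a finite product of normal domains, since the uniformizer generates the maximal ideal of each of its localizations at a maximal ideal. We use the following part of \cite[Theorem~1.3]{CHR}. Let a finite group $\Gamma$ act on a commutative ring $C$, and suppose that for each $\gamma\ne1$ and each maximal ideal $\mathfrak n$ of $C$ there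 is $c\in C$ with $\gamma c-c\notin\mathfrak n$. Then $C$ is a Galois extension of $C^\Gamma$ with group $\Gamma$: it is finite \'etale over $C^\Gamma$, and there are finitely many $b_i,c_i\in C$ with
\begin{equation}\label{eq:galois}
\sum_ib_i\,\gamma(c_i)=\delta_{\gamma,1}\qquad(\gamma\in\Gamma).
\end{equation}
For a prime $\mathfrak q$ of $A$ write $B_{\mathfrak q}=B\otimes_AA_{\mathfrak q}$; then $B_{\mathfrak q}^\Gamma=A_{\mathfrak q}$. The next lemma does not use (i).

\begin{lemma}\label{lem:etale}
For every prime $\mathfrak q$ of $A$ of height at most one, $B_{\mathfrak q}$ is finite \'etale over $A_{\mathfrak q}$ and contains elements $b_i,c_i$ satisfying \eqref{eq:galois}.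
\end{lemma}

\begin{proof}
The maximal ideals of $B_{\mathfrak q}$ come from the primes $\mathfrak b$ of $B$ over $\mathfrak q$, which have the same height as $\mathfrak q$. We must show that $(\gamma-1)B\subset\mathfrak b$ forces $\gamma=1$. For $\mathfrak b=0$ this is faithfulness.

First let $\mathfrak P$ be a height-one prime of $K[L]$ and let $g\in G$, $g\ne1$, satisfy $(g-1)K[L]\subset\mathfrak P$. Then $x^{gm-m}-1=x^{-m}(x^{gm}-x^m)\in\mathfrak P$ for all $m\in L$, so $K[L]/\mathfrak P$ is a quotient of the group algebra $K[L/(g-1)L]$. The former has dimension $n-1$ and the latter $n-\operatorname{rank}(g-1)$. Hence $\operatorname{rank}(g-1)=1$ and $g\in R$.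

Now let $\mathfrak b$ have height one and $(\gamma-1)B\subset\mathfrak b$. Then $\gamma\mathfrak b=\mathfrak b$ and $\gamma$ acts trivially on $k(\mathfrak b)$. Let $\mathfrak P$ be a prime of $K[L]$ over $\mathfrak b$; it has height one. The prime $\gamma\mathfrak P$ also lies over $\mathfrak b$, so by Lemma~\ref{lem:quot}(2) for $R$ there is $\rho_1\in R$ such that $g=\rho_1\gamma$ stabilizes $\mathfrak P$. As $g$ acts on $B$ like $\gamma$, it induces an automorphism of $k(\mathfrak P)$ over $k(\mathfrak b)$, and by the same lemma this automorphism is induced by some $\rho\in\operatorname{Stab}_R(\mathfrak P)$. Then $(\rho^{-1}g-1)K[L]\subset\mathfrak P$, so $\rho^{-1}g\in R$ by the previous paragraph, and $\gamma\in R\cap\Gamma=1$.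
\end{proof}

\subsection{The group $\Gamma$ is abelian of invertible order}

At this point $\Gamma$ could be nonabelian, or of order divisible by $\operatorname{char}K$, so no eigenspace decomposition is available. The monoid structure supplies a tool: a regular ring $S$ obtained from $A$ by adjoining roots of monomials, which is an abelian extension up to inseparability. Over a regular ring, absence of ramification in codimension one implies absence of ramification, by the purity theorem of Zariski and Nagata \cite[X.3.1]{SGA1}: \emph{if $S$ is a regular Noetherian domain, $S'\supset S$ is a normal domain finite over $S$ with separable fraction field extension, and $S'_{\mathfrak p}$ is \'etale over $S_{\mathfrak p}$ for every height-one prime $\mathfrak p$ of $S$, then $S'$ is \'etale over $S$.} This alone does not suffice, because $S$ may have nontrivial \'etale extensions, such as $K[y][z]/(z^p-z-y)$ over $K[y]$ in characteristic $p$. A complete local ring with algebraically closed residue field has none, so we complete. The multiplicative action offers the right point at which to do so: the point $x_1=\dots=x_n=1$ is fixed by all of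 $G$, so the whole of $\Gamma$ survives as a local Galois group.

\begin{lemma}\label{lem:abelian}
$\Gamma$ is abelian and $\operatorname{char}K\nmid|\Gamma|$.
\end{lemma}

\begin{proof}
We may assume that $K$ is algebraically closed. Let $p=\operatorname{char}K$.

\emph{The regular ring $S$.} Let $U=\ker v\subset M$. Since $\operatorname{gp}M/U$ embeds in $\mathbb Z^d$, it is free, and $\operatorname{gp}M=U\oplus N_0$ with $v$ injective on $N_0$. The group $\mathbb Z^d/v(N_0)\cong\operatorname{Cl}(A)$ is torsion by Lemma~\ref{lem:quot}(3), hence finite; let $N$ be its exponent. The map $(u,w)\mapsto(u,v(w))$ identifies $M$ with $U\times(v(N_0)\cap\mathbb N^d)\subset U\times\mathbb N^d$, and this gives an inclusion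
\[
A=K[M]\subset S=K[U][y_1,\dots,y_d],\qquad t^{(u,w)}\mapsto t^uy^{v(w)} .
\]
The ring $S$ is a regular domain, $y_i^N\in A$, and $S=A[y_1,\dots,y_d]$ is finite over $A$.

\emph{Completion at the fixed point.} The maximal ideal of $K[L]$ generated by all $x^m-1$ is $G$-stable. Let $\mathfrak b_1$ and $\mathfrak q_1$ be its contractions to $B$ and $A$. Then $\mathfrak b_1$ is $\Gamma$-stable, and $\Gamma$ is transitive on the primes over $\mathfrak q_1$, so $\mathfrak b_1$ is the only one. Let $\hat A$ be the completion of $A_{\mathfrak q_1}$ and $\hat B=B\otimes_A\hat A$. For a finite $A$-algebra $C$, the ring $C\otimes_A\hat A$ is the product of the completions of $C$ at the maximal ideals over $\mathfrak q_1$; so $\hat B$ is the completion of $B_{\mathfrak b_1}$. By analytic normality \cite[7.8.3]{EGA}, the completion of a normal local ring essentially of finite type over a field is a normal domain; this applies to $\hat A$ and $\hat B$. The ring $A$ is the kernel of $B\to\prod_\gamma B$, $b\mapsto(\gamma b-b)_\gamma$, and $\hat A$ is flat over $A$, so $\hat B^\Gamma=\hat A$. The action on $\hat B\supset B$ is faithful. As in Lemma~\ref{lem:quot}(1),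 $\operatorname{Frac}\hat B$ is Galois over $F=\operatorname{Frac}\hat A$ with group $\Gamma$.

Let $S_1$ be the completion of $S$ at a maximal ideal over $\mathfrak q_1$. It is a complete regular local ring with residue field $K$, and it is a direct factor of $S\otimes_A\hat A$, so it is generated over $\hat A$ by the images of the $y_i$ and is finite over $\hat A$. Both $S_1$ and $\hat A$ have dimension $n$, and $\hat A$ is a domain, so $\hat A\to S_1$ is injective. Put $E_1=\operatorname{Frac}S_1=F(y_1,\dots,y_d)$. Embed $\operatorname{Frac}\hat B$ over $F$ in an algebraic closure of $E_1$, let $E$ be the compositum of $E_1$ and $\operatorname{Frac}\hat B$, and let $S_1'$ be the integral closure of $S_1$ in $E$. As $E/E_1$ is finite and separable, $S_1'$ is finite over $S_1$.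

\emph{$S_1'$ is \'etale over $S_1$ at height-one primes.} Let $\mathfrak p$ be a height-one prime of $S_1$ and $T=(S_1)_{\mathfrak p}$, a discrete valuation ring. Since $S_1$ is integral over the normal domain $\hat A$, the prime $\mathfrak p\cap\hat A$ has height one. Since $A\to\hat A$ is flat, it satisfies going-down, so $\mathfrak q=\mathfrak p\cap A$ has height at most one. By Lemma~\ref{lem:etale} and base change, $C=B\otimes_AT=B_{\mathfrak q}\otimes_{A_{\mathfrak q}}T$ is finite \'etale over $T$, so $C=\prod_jC_j$ with normal domains $C_j$, each containing $T$ by flatness. The inclusions of $B$ and $T$ in $E$ define a map $C\to E$. It factors through one $C_j$, and the kernel of $C_j\to E$ is a prime lying over $0\subset T$, hence zero by incomparability. The fraction field of the image contains $E_1$, and it contains $B$ and $\hat A$, which generate $\hat B$; so it is $E$. Thus $C_j$ is a normal domain, integral over $T$, with fraction field $E$. It is therefore the integral closure $(S_1')_{\mathfrak p}$ of $T$ in $E$, and it is \'etale over $T$.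

\emph{Conclusion.} By purity $S_1'$ is \'etale over $S_1$. A domain finite over a complete local ring is local, so the fiber of $S_1'$ over the maximal ideal of $S_1$ is a single finite field extension of $K$, that is, $K$ itself. By Nakayama's lemma $S_1'=S_1$. Hence $F\subset\operatorname{Frac}\hat B\subset E_1$.

Write $N=p^kN'$ with $p\nmid N'$, or $N'=N$ and $p^k=1$ if $p=0$. Put $z_i=y_i^{p^k}$ and $E_s=F(z_1,\dots,z_d)$. Then $z_i^{N'}=y_i^N\in F^*$, and $F\supset K$ contains a primitive $N'$-th root of unity. By Kummer theory $E_s/F$ is abelian of exponent dividing $N'$, while $E_1/E_s$ is purely inseparable. An element of $\operatorname{Frac}\hat B$ is separable over $F$, hence both separable and purely inseparable over $E_s$, so it lies in $E_s$. Therefore $\Gamma$ is a quotient of $\operatorname{Gal}(E_s/F)$: it is abelian of exponent dividing $N'$.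
\end{proof}

\subsection{Eigenmodules}

Let $e$ be the exponent of $\Gamma$, and let $k\supseteq K$ be a field containing a primitive $e$-th root of unity. In this subsection $A$ and $B$ denote the rings over $k$. Let $\Gamma^*=\operatorname{Hom}(\Gamma,k^*)\cong\Gamma$, and for $\chi\in\Gamma^*$ let $B_\chi=\{b\in B:\gamma b=\chi(\gamma)b\text{ for all }\gamma\}$. Then $B=\bigoplus_\chi B_\chi$ as $A$-modules, with projections $\operatorname{pr}_\chi(b)=|\Gamma|^{-1}\sum_\gamma\chi(\gamma)^{-1}\gamma b$, and $B_\chi B_\psi\subset B_{\chi\psi}$, $B_1=A$.

In Example~\ref{ex:three}, for $\chi(\sigma)=\zeta$, the module $B_\chi$ is spanned by the $y_0^ay_1^by_2^c$ with $b-c\equiv1\pmod3$. The forms $v_i$ are the three exponents, and $B_\chi=y_1I(0,-1,0)$. In general we do not know $y_1$ in advance, but the shape is the same.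

\begin{lemma}\label{lem:eigen}
Let $\mathfrak q$ range over the height-one primes of $A$, and let $\chi,\psi\in\Gamma^*$.
\begin{itemize}
\item[(1)] $B_{\chi,\mathfrak q}=A_{\mathfrak q}u_{\chi,\mathfrak q}$ for a unit $u_{\chi,\mathfrak q}$ of $B_{\mathfrak q}$, and $B_\chi=\bigcap_{\mathfrak q}B_{\chi,\mathfrak q}$.
\item[(2)] $B_\chi=f_\chi I(b_\chi)$ for some $b_\chi\in\mathbb Z^d$ and some $f_\chi\in\operatorname{Frac}(B)^*$ with $\gamma f_\chi=\chi(\gamma)f_\chi$. One can take $f_1=1$, $b_1=0$. The element $f_\chi$ is a unit of $B_{\mathfrak q}$ for every nonmonomial $\mathfrak q$.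
\item[(3)] If $B_\chi\cong B_\psi$ as $A$-modules, then $\chi=\psi$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) With $b_i,c_i\in B_{\mathfrak q}$ as in \eqref{eq:galois},
\[
\sum_ib_i\operatorname{pr}_\chi(c_i)=|\Gamma|^{-1}\sum_\gamma\chi(\gamma)^{-1}\sum_ib_i\gamma(c_i)=|\Gamma|^{-1}.
\]
Taking the component of the trivial character gives $\sum_i\operatorname{pr}_{\chi^{-1}}(b_i)\operatorname{pr}_\chi(c_i)=|\Gamma|^{-1}$, a sum of elements of the local ring $A_{\mathfrak q}$. One summand is a unit, so $u=\operatorname{pr}_\chi(c_i)$ is a unit of $B_{\mathfrak q}$ for some $i$. Then $u^{-1}B_{\chi,\mathfrak q}\subset B_{\mathfrak q}^\Gamma=A_{\mathfrak q}$, so $B_{\chi,\mathfrak q}=A_{\mathfrak q}u$. Every height-one prime $\mathfrak b$ of $B$ lies over some $\mathfrak q$, and $B_{\mathfrak q}\subset B_{\mathfrak b}$; hence $B=\bigcap_{\mathfrak q}B_{\mathfrak q}$, and the second claim follows.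

(2) By (1), $B_\chi\ne0$; pick $0\ne f\in B_\chi$. The quotients $u_{\chi,\mathfrak q}/f$ are $\Gamma$-invariant, so they lie in $\operatorname{Frac}A$; let $n_{\mathfrak q}=\operatorname{val}_{\mathfrak q}(u_{\chi,\mathfrak q}/f)$. Only finitely many height-one primes of $B$ contain $f$, so $f$ is a unit of $B_{\mathfrak q}$ for all but finitely many $\mathfrak q$, and then $u_{\chi,\mathfrak q}/f$ is an invariant unit of $B_{\mathfrak q}$, that is, a unit of $A_{\mathfrak q}$. So $E=\sum n_{\mathfrak q}\mathfrak q$ is a divisor, and (1) says that $B_\chi=fI(E)$. Write $E=\operatorname{div}h+\sum b_i\mathfrak p_i$ by Proposition~\ref{prop:monoid}(6) and put $f_\chi=fh$. For nonmonomial $\mathfrak q$ we have $\operatorname{val}_{\mathfrak q}(h)=n_{\mathfrak q}$, so $f_\chi\in A_{\mathfrak q}^*u_{\chi,\mathfrak q}$.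

(3) An isomorphism extends to the one-dimensional vector spaces $\operatorname{Frac}(A)f_\chi\to\operatorname{Frac}(A)f_\psi$, so it is multiplication by some $u\in\operatorname{Frac}(B)^*$ with $\gamma u=(\psi\chi^{-1})(\gamma)u$. Localizing, $A_{\mathfrak q}uu_{\chi,\mathfrak q}=A_{\mathfrak q}u_{\psi,\mathfrak q}$, so $u$ is a unit of every $B_{\mathfrak q}$. Hence $u\in B^*\subset k[L]^*$, say $u=cx^m$. Then $cx^{\gamma m}=(\psi\chi^{-1})(\gamma)\,cx^m$, and comparing coefficients gives $\psi\chi^{-1}=1$.
\end{proof}

Part (3) uses that $\Gamma$ permutes the monomials $x^m$ without scalar factors.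

\subsection{Roots of unity}

In Example~\ref{ex:three}, read over $\mathbb Q(\zeta)$, the conjugation $\zeta\mapsto\zeta^2$ exchanges $y_1$ and $y_2$, and with them the nonisomorphic modules $B_\chi$ and $B_{\chi^2}$. If the monomials of $A$ were defined over $\mathbb Q$, every monomial module would be stable under conjugation, and this exchange would be impossible. That is the whole argument.

\begin{lemma}\label{lem:roots}
$K$ contains a primitive $e$-th root of unity.
\end{lemma}

\begin{proof}
Let $k$ be a separable closure of $K$; it contains a primitive $e$-th root of unity by Lemma~\ref{lem:abelian}. Apply Lemma~\ref{lem:eigen} over $k$. An element $\tau\in\operatorname{Gal}(k/K)$ acts on $k[L]$ through the coefficients, and this ring automorphism extends to $k(L)$. It commutes with $G$ and fixes $K[L]^G$ pointwise, hence fixes all $t^g$ ($g\in\operatorname{gp}M$). For $b\in B_\chi$ we have $\gamma\tau b=\tau(\chi(\gamma)b)=\tau(\chi(\gamma))\tau b$, so $\tau(B_\chi)=B_{\tau\circ\chi}$. By Proposition~\ref{prop:monoid}(7), $I(b_\chi)$ is a $k$-span of monomials, so it is $\tau$-stable. Therefore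
\[
B_{\tau\circ\chi}=\tau(f_\chi)\,I(b_\chi)\cong I(b_\chi)\cong B_\chi
\]
as modules over $k[L]^G$, and $\tau\circ\chi=\chi$ by Lemma~\ref{lem:eigen}(3). So every character of $\Gamma$ takes values in $K$. As $\Gamma^*\cong\Gamma$ is abelian of exponent $e$, some $\chi$ has order $e$, and its image is a cyclic subgroup of order $e$ of $K^*$.
\end{proof}

Lemmas~\ref{lem:abelian} and~\ref{lem:roots} prove (a), and we may now take $k=K$ in Lemma~\ref{lem:eigen}.

\subsection{A monomial basis of eigenvectors}

The elements $f_\chi t^g$ with $t^g\in I(b_\chi)$ form a $K$-basis of $B$. We show that this basis is closed under multiplication up to scalars, and that the scalars can be removed.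

\begin{proposition}\label{prop:second}
There is a finitely generated submonoid $M'$ of $(B,\cdot)$ that is a $K$-basis of $B$, such that every element of $\operatorname{gp}M'\subset\operatorname{Frac}(B)^*$ is an eigenvector of $\Gamma$ with eigenvalues in $K^*$.
\end{proposition}

\begin{proof}
Let $\mathcal H=\bigcup_\chi K^*f_\chi t^{\operatorname{gp}M}\subset\operatorname{Frac}(B)^*$. The union is disjoint, and its elements are eigenvectors. The element $f_\chi f_\psi/f_{\chi\psi}$ is invariant, and by Lemma~\ref{lem:eigen}(2) it is a unit of $B_{\mathfrak q}$, hence of $A_{\mathfrak q}$, for every nonmonomial $\mathfrak q$. By Proposition~\ref{prop:monoid}(5) it lies in $K^*t^{\operatorname{gp}M}$. So $\mathcal H$ is closed under products and, taking $\psi=\chi^{-1}$, under inverses. The group $\mathcal H/K^*$ contains $\operatorname{gp}M$ with finite index, so it is finitely generated. It is torsion-free: if $h^j\in K^*$ with $j\ge1$, then $h\in K(L)$ is algebraic over $K$, so $h\in K^*$. Thus $\mathcal H/K^*$ is free, and $\mathcal H=K^*\times\mathcal Q$ for a subgroup $\mathcal Q$.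

Put $M'=\mathcal Q\cap B$, a submonoid of $(B,\cdot)$ with $\operatorname{gp}M'\subset\mathcal Q$. Each set $K^*f_\chi t^g$ contains exactly one element of $\mathcal Q$. That element lies in $B$ if and only if it lies in $B_\chi=f_\chi I(b_\chi)$, that is, if and only if $t^g\in I(b_\chi)$. So $M'$ is a rescaling of the basis described above. It is finitely generated because $B$ is a finitely generated $K$-algebra.
\end{proof}

Proposition~\ref{prop:monoid} now applies to $B$ in two ways, as $K[M']$ (written multiplicatively) and as $K[L_+]$.

\subsection{Comparing the two monoid structures}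

Units give (b).

\begin{lemma}\label{lem:b}
$\Gamma$ acts trivially on $L^R$, on $P$, and on $B^*$.
\end{lemma}

\begin{proof}
Let $m\in L^R$. Then $x^m$ is a unit of $B$, hence of the Laurent polynomial ring $K[\operatorname{gp}M']$, so $x^m\in K^*\operatorname{gp}M'$ is an eigenvector. Thus $x^{\gamma m}\in K^*x^m$ and $\gamma m=m$. It follows that $\Gamma$ is trivial on $L_{\mathbb Q}^R\supset P$. A unit of $B$ is an $R$-invariant unit $\kappa x^u$ of $K[L]$, so $u\in L^R$ and $\Gamma$ fixes it.
\end{proof}

For (c) we use divisors. The forms $\alpha_1^\vee,\dots,\alpha_r^\vee$ are linearly independent on $L_{\mathbb Q}$, so for each subset of indices there is $m\in L$ on which the $\alpha_i^\vee$ are positive for $i$ in the subset and zero otherwise. Taking $m_0$ with all values positive, every $m\in L$ has $m+jm_0\in L_+$ for large $j$, so $\operatorname{gp}L_+=L$. With \eqref{eq:onto}, this shows that the $\alpha_i^\vee$ are a system as in Proposition~\ref{prop:monoid}(2) for $L_+$. Let $\mathfrak P_1,\dots,\mathfrak P_r$ be the corresponding monomial primes of $B=K[L_+]$; then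
\begin{equation}\label{eq:diveps}
\operatorname{div}\varepsilon_m=\sum_i\langle m,\alpha_i^\vee\rangle\,\mathfrak P_i\qquad(m\in L_+).
\end{equation}
Let $\mathfrak P'_j$ be the monomial primes of $B=K[M']$.

The first thing to try is the class group. The $\mathfrak P'_j$ are spanned by eigenvectors, so they are $\Gamma$-stable, and their classes generate $\operatorname{Cl}(B)$; hence $\Gamma$ acts trivially on $\operatorname{Cl}(B)$. On the other hand $\operatorname{Cl}(B)\cong\Lambda/\pi(L)$ with $\mathfrak P_i\mapsto\omega_i$, by Proposition~\ref{prop:monoid}(6), and $\gamma\mathfrak P_i=\mathfrak P_{\gamma i}$ because $\gamma\varepsilon_m=\varepsilon_{\gamma m}$. This gives $\omega_i-\omega_{\gamma i}\in\pi(L)$, which is (c) when $L^R=0$. In general it is weaker. Let $\{\pm1\}^4\rtimes\langle(12)(34)\rangle$ act through the first four coordinates on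
\[
L=\{(a_1,a_2,a_3,a_4,c)\in\mathbb Z^5:\ a_1\equiv a_2,\ \ a_3\equiv a_4,\ \ c\equiv a_1+a_3\bmod2\}.
\]
As in Example~\ref{ex:conditions}, $\omega_i=e_i$ for $i\le4$; and $e_1-e_2$ and $e_3-e_4$ lie in $\pi(L)$ but not in $L$. So we must keep track of the functions that realize the linear equivalences, not only of the classes.

\begin{lemma}\label{lem:c}
$\omega_i-\omega_{\gamma i}\in L$ for all $i$ and all $\gamma\in\Gamma$.
\end{lemma}

\begin{proof}
Fix $i$ and $\gamma$. The group $\operatorname{Cl}(B)$ is torsion by Lemma~\ref{lem:quot}(3), and $\pi(L)\supset\mathbb Z\Phi$ has finite index in $\Lambda$. Choose $N\ge1$ such that all $N\mathfrak P'_j$ are principal and $N\omega_i=\pi(l)$ for some $l\in L$. Then $\langle l,\alpha_j^\vee\rangle=N\delta_{ij}$, so $l\in L_+$, and $F=\varepsilon_l=x^{p(l)}\xi_i^N$ has divisor $N\mathfrak P_i$ by \eqref{eq:diveps}. By Proposition~\ref{prop:monoid}(6) for $K[M']$, write $\mathfrak P_i=\operatorname{div}h+\sum_jb_j\mathfrak P'_j$ with $h\in\operatorname{Frac}(B)^*$. The divisor $N\sum_jb_j\mathfrak P'_j$ is principal, say equal to $\operatorname{div}w$, and $w\in K^*\operatorname{gp}M'$ by Proposition~\ref{prop:monoid}(5).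 So $\gamma w=cw$ with $c\in K^*$. The elements $F$ and $h^Nw$ have the same divisor, so $F=uh^Nw$ with $u\in B^*$. By Lemma~\ref{lem:b}, $\gamma$ fixes $u$ and $x^{p(l)}$. Hence, in $\operatorname{Frac}K[\Lambda']$,
\[
\Big(\frac{\xi_{\gamma i}}{\xi_i}\Big)^N=\frac{\gamma F}{F}=c\,\Big(\frac{\gamma h}{h}\Big)^N .
\]
So $\kappa=(\xi_{\gamma i}/\xi_i)(\gamma h/h)^{-1}$ satisfies $\kappa^N=c$. As $K$ is algebraically closed in $\operatorname{Frac}K[\Lambda']$, we get $\kappa\in K^*$, and $\xi_{\gamma i}/\xi_i=\kappa\,\gamma h/h\in\operatorname{Frac}B\subset K(L)$. Write $\xi_{\gamma i}b=\xi_ia$ with nonzero $a,b\in K[L]$. In the $D$-graded domain $K[\Lambda']$ the elements $a$ and $b$ have degree $0$, so this nonzero element is homogeneous of degree $[\omega_{\gamma i}]$ and of degree $[\omega_i]$. Therefore $[\omega_{\gamma i}]=[\omega_i]$ in $D=\Lambda'/L$.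
\end{proof}

Lemmas~\ref{lem:abelian}, \ref{lem:roots}, \ref{lem:b} and~\ref{lem:c} prove (i)$\Rightarrow$(ii), and the proof of Theorem~\ref{thm:criterion} is complete.

\begin{thebibliography}{9}

\bibitem{BourbakiCA}
Bourbaki, \emph{Comm. Alg.}, Chapter V.

\bibitem{BourbakiLie}
Bourbaki, \emph{Lie}, Chapter VI.

\bibitem{CHR}
Chase, Harrison, Rosenberg, Mem. AMS 52.

\bibitem{EGA}
EGA IV.

\bibitem{Lorenz}
Lorenz, 2001.

\bibitem{SGA1}
SGA 1.

\bibitem{Source}
\emph{On: Monomial Orders And Ring Of Multiplicative Invariants},
\texttt{https://etd.aau.edu.et/\allowbreak bitstreams/\allowbreak a00cb515-ece7-4725-9b42-df1a6006b1be/\allowbreak download}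

\end{thebibliography}
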